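\title{Sums of two units in unit-regular rings}

\begin{abstract}
We prove that an element $x$ of a unit-regular ring $R$ is a sum of two units if and only if every unital ring homomorphism $R\to\mathbb{Z}_2$ sends $x$ to $0$. In particular, every element of $R$ is a sum of two units if and only if $R$ has no factor ring isomorphic to $\mathbb{Z}_2$. The proof first solves the problem in a factor ring whose idempotents are central and then corrects the solution by a perturbation, which is guided by a lemma on refinement monoids. For rings that are unit-regular modulo the Jacobson radical we determine the sums of $n$ units for every $n\ge2$ and the subring generated by the units.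
\end{abstract}

\section{The question and the results}\label{sec:intro}

All rings are associative with identity element $1$ and need not be commutative, ring homomorphisms preserve $1$, and $\mathbb{Z}_2=\mathbb{Z}/2\mathbb{Z}$.

When is every element of a ring $R$ a sum of two units? One obstruction is immediate. A homomorphism $\varphi\colon R\to\mathbb{Z}_2$ sends every unit to $1$, the only unit of $\mathbb{Z}_2$, and so it sends every sum of two units to $1+1=0$. If such a $\varphi$ exists, then $1$ is not a sum of two units. Since $\varphi$ is automatically surjective, it exists if and only if $R$ has a factor ring isomorphic to $\mathbb{Z}_2$.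

For a division ring this is the only obstruction: if there are at least three elements, then $x=u+(x-u)$ with any $u\notin\{0,x\}$. A matrix ring $M_n(K)$ over a division ring $K$ with $n\ge2$ is simple and has more than two elements, so the obstruction is absent, and indeed every matrix in it is a sum of two invertible matrices (Example~\ref{ex:matrices}). For arbitrary rings there are other obstructions: $\mathbb{F}_3[t]$ has no factor ring $\mathbb{Z}_2$, because $2$ is invertible, but its units are constants and $t$ is not a sum of units. What matrices have, and polynomials lack, is the rank normal form $x=pEq$ with $p,q$ invertible and $E$ a diagonal matrix of ones and zeros. Written as $x=(pEp^{-1})(pq)$, it says that every element is an idempotent times a unit.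

A ring $R$ is \emph{unit-regular} if for each $x\in R$ there is a unit $u\in R$ with $xux=x$. This is exactly the property just described. If $xux=x$, then $e=xu$ is idempotent and $x=eu^{-1}$; conversely, if $x=ev$ with $e$ idempotent and $v$ a unit, then $xv^{-1}x=e\,ev=x$. So matrix rings over division rings are unit-regular, and so are their finite products, the semisimple rings. The cases above suggest that $\mathbb{Z}_2$ is the only obstruction for the whole class, and this is the conjecture posed in \cite{Srivastava}:
\begin{quote}
\emph{Let $R$ be a unit-regular ring. Then each element of $R$ is the sum of two units if and only if $R$ has no factor ring isomorphic to $\mathbb{Z}_2$.}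
\end{quote}
We prove it in an elementwise form.

\begin{theorem}\label{thm:main}
Let $R$ be a unit-regular ring and $x\in R$. Then $x$ is a sum of two units of $R$ if and only if $\varphi(x)=0$ for every unital ring homomorphism $\varphi\colon R\to\mathbb{Z}_2$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds.
\end{corollary}

\begin{proof}
If $R$ has no factor ring $\mathbb{Z}_2$, there is no $\varphi$, and Theorem~\ref{thm:main} applies to every $x$. If $R$ has one, then $1$ is not a sum of two units, as seen above.
\end{proof}

Theorem~\ref{thm:main} also determines the sums of any given number of units, in a larger class of rings. Here $J(R)$ is the Jacobson radical.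

\begin{theorem}\label{thm:class}
Let $R\neq0$ be a ring such that $R/J(R)$ is unit-regular; for example, $R$ may be unit-regular or semilocal. Let $H$ be the set of unital ring homomorphisms $R\to\mathbb{Z}_2$.
\begin{enumerate}
\item For every $n\ge2$, an element $x\in R$ is a sum of exactly $n$ units if and only if $\varphi(x)=n\cdot1$ in $\mathbb{Z}_2$ for all $\varphi\in H$.
\item The additive subgroup generated by the units, which equals the subring generated by the units, is $\{x\in R:\varphi(x)=\psi(x)\text{ for all }\varphi,\psi\in H\}$. Each of its elements is a sum of two or of three units.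
\item Exactly one of the following holds.
\begin{itemize}
\item $H=\varnothing$: for each $n\ge2$ every element is a sum of $n$ units.
\item $|H|=1$: every element is a sum of two or of three units, but there is no $n$ for which every element is a sum of exactly $n$ units.
\item $|H|\ge2$: $R$ is not generated by its units.
\end{itemize}
\end{enumerate}
In particular the following are equivalent: every element of $R$ is a sum of two units; $1$ is a sum of two units; there is a fixed $n\ge1$ such that every element is a sum of $n$ units; $R$ has no factor ring isomorphic to $\mathbb{Z}_2$.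
\end{theorem}

The rings $\mathbb{F}_3$, $\mathbb{Z}_2$ and $\mathbb{Z}_2\times\mathbb{Z}_2$ represent the three cases of part~(3).

The two basic examples are settled by different means: in a division ring one chooses a scalar other than $0$ and $1$, and in a matrix ring one uses the room provided by dimension at least two. A general unit-regular ring mixes both behaviors and has no dimension to consult. The proof of Theorem~\ref{thm:main} separates them by an ideal $M$. In $R/M$ all idempotents are central and the choice of a scalar can be imitated, while the summands of $R$ that lie in $M$ are built from pieces that occur twice in $R$ (Section~\ref{sec:M}). A solution modulo $M$ lifts to a unit $v$ whose defect lies in $M$, and the defect is removed by the constructions of Section~\ref{sec:constructions}. A lemma on monoids (Section~\ref{sec:monoid}) replaces the dimension count that decides which construction applies to which piece. Section~\ref{sec:proof} assembles the proof, and Section~\ref{sec:class} derives Theorem~\ref{thm:class}.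

\section{Three constructions with automorphisms}\label{sec:constructions}

Modules are right modules and maps act on the left. We identify $R$ with $\operatorname{End}(R_R)$ through left multiplication. An idempotent $e$ is then the projection of $R=eR\oplus(1-e)R$ onto $P=eR$ along $Q=(1-e)R$, and $eRe=\operatorname{End}(P)$ with identity $e=1_P$. Since $x=eu^{-1}$ is a sum of two units as soon as $e$ is, our task is to write a projection $P\oplus Q\to P$ as a sum of two automorphisms of $P\oplus Q$. If $P$ has an automorphism $y$ such that $1-y$ is also an automorphism, then $e=(y\oplus1_Q)+\bigl((1-y)\oplus(-1_Q)\bigr)$ does it. The lemmas of this section hold for modules over any ring.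

\begin{lemma}[Pairs and triples]\label{lem:pairs}
If $T\cong A^2\oplus B^3$ for modules $A$ and $B$, then $T$ has an automorphism $\tau$ such that $1-\tau$ is also an automorphism.
\end{lemma}

\begin{proof}
The integer matrices
\[
C_2=\begin{pmatrix}0&-1\\1&1\end{pmatrix},\qquad C_3=\begin{pmatrix}0&0&1\\1&0&1\\0&1&0\end{pmatrix}
\]
are the companion matrices of $t^2-t+1$ and $t^3-t-1$. Hence $C_2(1-C_2)=1$ and $C_3(C_3-1)(C_3+1)=1$, with commuting factors, so $C_i$ and $1-C_i$ are invertible over $\mathbb{Z}$. Let $\tau$ act by $C_2$ on $A^2$ and by $C_3$ on $B^3$.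
\end{proof}

A vector space of finite dimension $r$ has the form $A^2\oplus B^3$ unless $r=1$, and over $\mathbb{F}_2$ a line has no such $\tau$. In that case one has to use $Q$:
\begin{equation}\label{eq:rankone}
\begin{pmatrix}1&0\\0&0\end{pmatrix}=\begin{pmatrix}1&1\\1&2\end{pmatrix}+\begin{pmatrix}0&-1\\-1&-2\end{pmatrix},
\end{equation}
with determinants $1$ and $-1$. The second matrix is invertible whatever its lower right entry is, and that entry is chosen to make the first matrix invertible. The next lemma generalizes this to the case where $1-y$ has a kernel that fits into $Q$; the identity \eqref{eq:rankone} is the case $P=L=Q$, $y=\theta=1$.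

\begin{lemma}[Borrowing from $Q$]\label{lem:borrow}
Let $y$ be an automorphism of a module $P$, and put $L=\ker(1-y)$ and $I'=(1-y)P$. Suppose that $P=L\oplus W'=L\oplus I'$ for some submodule $W'$, and that $Q=Q_1\oplus Q_2$ is a module with an isomorphism $\theta\colon L\to Q_1$. Then the projection $e$ of $P\oplus Q$ onto $P$ along $Q$ is a sum of two automorphisms of $P\oplus Q$.
\end{lemma}

\begin{proof}
Let $\gamma\colon P\to Q$ be $\theta$ on $L$ and $0$ on $W'$, let $\mu\colon Q\to P$ be $\theta^{-1}$ on $Q_1$ and $0$ on $Q_2$, and put $d=1_Q+\gamma y^{-1}\mu$. Define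
\[
\alpha=\begin{pmatrix}y&\mu\\ \gamma&d\end{pmatrix}=\begin{pmatrix}1&0\\ \gamma y^{-1}&1\end{pmatrix}\begin{pmatrix}y&\mu\\0&1\end{pmatrix},\qquad\text{so that}\qquad e-\alpha=\begin{pmatrix}1-y&-\mu\\-\gamma&-d\end{pmatrix}.
\]
Both factors of $\alpha$ are triangular with invertible diagonal entries, so $\alpha$ is invertible. Since $\gamma P\subseteq Q_1$ and $\mu Q_2=0$, we have $dQ_1\subseteq Q_1$, and $d$ is the identity on $Q_2$. As a map from $W'\oplus L\oplus Q_1\oplus Q_2$ to $I'\oplus Q_1\oplus L\oplus Q_2$, both equal to $P\oplus Q$, the map $e-\alpha$ therefore has the matrix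
\[
\begin{pmatrix}(1-y)|_{W'}&0&0&0\\0&-\theta&-d|_{Q_1}&0\\0&0&-\theta^{-1}&0\\0&0&0&-1\end{pmatrix}.
\]
It is triangular, and its diagonal entries are isomorphisms; for the first one this holds because $W'$ is a complement of the kernel of $1-y$.
\end{proof}

\begin{example}\label{ex:matrices}
Let $K$ be a division ring, $n\ge2$, and let $e\in M_n(K)$ be an idempotent of rank $r$, with image $P$ and kernel $Q$ in $K^n$. If $r\ne1$, take $y=\tau$ from Lemma~\ref{lem:pairs}, so that $L=0$. If $r=1$, take $y=1$, so that $L=P$ embeds in $Q\neq0$. In both cases Lemma~\ref{lem:borrow} applies. Hence every element of $M_n(K)$ is a sum of two units.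
\end{example}

In the general proof $y$ cannot be built from nothing. We shall be handed an automorphism $v$ of $P$ that is right modulo $M$, and we have to remove its fixed points. The map $z=1-v$ has kernel $N$, the module of fixed points of $v$, and its image $I$ misses a complement $D$. The natural repair is to add to $z$ a map $\delta$ that carries $N$ to $D$. The question is then whether $v-\delta$ is still invertible.

\begin{lemma}[Perturbation]\label{lem:perturb}
Let $v$ be an automorphism of a module $P$, and put $z=1-v$, $N=\ker z$, $I=zP$. Suppose that $P=D\oplus I$ and that $\delta\colon P\to D$ satisfies $\delta P=\delta N$. Let $\iota\colon D\to P$ be the inclusion, $y=v-\iota\delta$ and $\beta=\delta v^{-1}\iota\colon D\to D$.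
\begin{enumerate}
\item[(a)] $\ker(1-y)=N\cap\ker\delta$ and $(1-y)P=I\oplus\delta N$.
\item[(b)] If $1_D-\beta$ is invertible, then $y$ is an automorphism of $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $1-y=z+\iota\delta$. For $p\in P$, $zp\in I$ and $\delta p\in D$, so $zp+\delta p=0$ if and only if $zp=\delta p=0$. The image of $1-y$ lies in $I\oplus\delta N$. It contains $(1-y)N=\delta N=\delta P$, hence also $zp=(1-y)p-\delta p$ for all $p\in P$.

(b) Put $\eta=\delta v^{-1}$, so that $y=(1_P-\iota\eta)v$ and $\beta=\eta\iota$. Then
\[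
(1_P-\iota\eta)\bigl(1_P+\iota(1_D-\beta)^{-1}\eta\bigr)=1_P+\iota\bigl[(1_D-\beta)^{-1}-1_D-\beta(1_D-\beta)^{-1}\bigr]\eta=1_P .
\]
The product in the other order is given by the same expression, since $\beta$ commutes with $(1_D-\beta)^{-1}$.
\end{proof}

Part (a) depends on $\delta|_N$, and we want $\delta|_N$ injective. Part (b) depends on $\delta$ on $v^{-1}D$. On a part $K$ of $D$ with $K\cap N=0$ the two demands do not interact, and we may set $\delta v^{-1}K=0$, so that $\beta K=0$. On $D\cap N$, however, $v^{-1}$ is the identity and $\beta=\delta$. If $D=N$ is a line over $\mathbb{F}_2$, injectivity forces $\beta=1$ and $1_D-\beta=0$; this is the obstruction $\mathbb{Z}_2$ again. The following three cases contain all the devices that the general proof uses besides Lemmas~\ref{lem:pairs} and~\ref{lem:borrow}.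

\begin{example}\label{ex:three}
Let $P$ be a vector space over $\mathbb{F}_2$, so that signs can be ignored.

(a) \emph{The complement $D$ avoids $N$.} Let $P$ have basis $n_0,d$ with $zd=n_0$ and $zn_0=0$. Then $N=I=\langle n_0\rangle$ and $v^{-1}d=d+n_0$. Take $D=\langle d\rangle$, $\delta n_0=d$ and $\delta(d+n_0)=0$, so that $\beta=0$ and $\delta d=d$. Then $y$ sends $n_0,d$ to $n_0+d,\ n_0$, and $1-y$ sends them to $d,\ n_0+d$.

(b) \emph{Tilting $D$ away from $N$.} Let $P$ have basis $n_1,m,m'$ with $vn_1=n_1$, $vm=m'$, $vm'=m+m'$. Then $N=\langle n_1\rangle$ and $I=\langle m,m'\rangle$. The choice $D=N$ fails, as explained above. Take $D=\langle n_1+m\rangle$; then $v^{-1}(n_1+m)=n_1+m+m'$. Put $\delta n_1=n_1+m$, $\delta(n_1+m+m')=0$ and $\delta m=0$, so that $\beta=0$ and $\delta m'=n_1+m$. Then $y$ sends $n_1,m,m'$ to $m,\ m',\ n_1+m'$, and $1-y$ sends them to $n_1+m,\ m+m',\ n_1$.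

(c) \emph{Making $\beta$ nilpotent.} Let $P$ have basis $n_1,n_0,d$ with $zd=n_0$ and $zn_0=zn_1=0$. Then $N=\langle n_1,n_0\rangle$ and $I=\langle n_0\rangle$. Every complement $D$ of $I$ is a plane and meets the plane $N$, so tilting cannot help. Take $D=\langle n_1,d\rangle$ and cross the assignments: $\delta n_1=d$, $\delta n_0=n_1$, $\delta(d+n_0)=0$. Then $\beta n_1=d$ and $\beta d=0$, so $\beta^2=0$, and $\delta d=n_1$. The map $y$ sends $n_1,n_0,d$ to $n_1+d,\ n_1+n_0,\ n_1+n_0+d$, and $1-y$ sends them to $d,\ n_1,\ n_1+n_0$.

In each case both lists of images are bases of $P$.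
\end{example}

The lesson is that a fixed vector such as $n_1$, which is not in the image of $z$, needs a partner. It may be another such vector (Lemma~\ref{lem:pairs}), a vector of $Q$ (Lemma~\ref{lem:borrow}), a vector of $I$ outside $N$ (case (b)), or a vector outside $N+I$ (case (c)).

\section{Projective modules over regular and unit-regular rings}\label{sec:modules}

A ring $R$ is (von Neumann) \emph{regular} if each $x\in R$ satisfies $x=xrx$ for some $r\in R$. Then $xr$ and $rx$ are idempotents, $xR=xrR$, and the kernel of left multiplication by $x$ is $(1-rx)R$. Unit-regular rings are regular, and factor rings of regular rings are regular. We abbreviate ``finitely generated projective'' to \emph{fgp}. One textbook fact makes fgp modules over a regular ring behave much like vector spaces.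

\begin{theorem}[{\cite[Theorem~1.11]{Goodearl}}]\label{thm:goodearl}
Every finitely generated submodule of an fgp module over a regular ring is a direct summand, and in particular it is fgp.
\end{theorem}

\begin{lemma}\label{lem:summands}
Let $R$ be regular.
\begin{enumerate}
\item[(a)] If $f\colon X\to Y$ is a map of fgp modules, then $fX$ is a summand of $Y$, $\ker f$ is a summand of $X$, and $fX$ is isomorphic to a summand of $X$.
\item[(b)] If $N$ and $I$ are finitely generated submodules of an fgp module $P$, then so are $N+I$ and $N\cap I$. If $N\subseteq I$, then $N$ is a summand of $I$.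
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The image $fX$ is finitely generated, hence a summand of $Y$ and projective, so $X\to fX$ splits. (b) The sum is generated by the generators of $N$ and $I$. The modules $N$, $I$ and $P/I$ are fgp by Theorem~\ref{thm:goodearl}, and $N\cap I$ is the kernel of $N\to P/I$, a summand of $N$ by (a). The last claim is Theorem~\ref{thm:goodearl} applied to $I$.
\end{proof}

The substitute for dimension is the commutative monoid $V=V(R)$ of isomorphism classes $[X]$ of fgp modules, with $[X]+[Y]=[X\oplus Y]$; for a division ring it is $\{0,1,2,\dots\}$. In any commutative monoid write $a\le b$ if $b=a+c$ for some $c$. This is a preorder compatible with addition. We write $X\lesssim Y$ for $[X]\le[Y]$; for regular $R$ this means that $X$ is isomorphic to a submodule of $Y$. An equation $[X]=a_1+\dots+a_k$ in $V$ yields submodules $X_i$ of $X$ with $X=X_1\oplus\dots\oplus X_k$ and $[X_i]=a_i$.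

A commutative monoid has \emph{refinement} if, whenever $a_1+a_2=b_1+b_2$, there are elements $c_{ij}$ with $a_i=c_{i1}+c_{i2}$ and $b_j=c_{1j}+c_{2j}$. Such a monoid has \emph{Riesz decomposition}: if $a\le b_1+\dots+b_n$ with $n\ge1$, then $a=a_1+\dots+a_n$ with $a_i\le b_i$. For $n=2$, refine $a+a^*=b_1+b_2$ and take $a_j=c_{1j}$; for $n>2$, apply this to $b_1+(b_2+\dots+b_n)$ and induct.

\begin{lemma}\label{lem:refine}
If $R$ is regular, then $V(R)$ has refinement.
\end{lemma}

\begin{proof}
Let $Y=A_1\oplus A_2=B_1\oplus B_2$ be fgp. Put $B_1''=A_1\cap B_1$ and $B_2''=(A_1+B_1)\cap B_2$, and write $B_j=B_j'\oplus B_j''$ by Lemma~\ref{lem:summands}(b). The modular law gives $A_1+B_1=B_1\oplus B_2''$, so $Y=(A_1+B_1)\oplus B_2'$. Also $A_1+B_1=A_1\oplus B_1'$, because $B_1''\subseteq A_1$ and $A_1\cap B_1'\subseteq B_1''\cap B_1'=0$. Thus $Y=A_1\oplus B_1'\oplus B_2'$, whence $A_2\cong Y/A_1\cong B_1'\oplus B_2'$ and $A_1\cong Y/(B_1'\oplus B_2')\cong B_1''\oplus B_2''$.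
\end{proof}

\begin{lemma}\label{lem:lift}
If $R$ is regular, idempotents lift modulo every ideal $M$ of $R$.
\end{lemma}

\begin{proof}
Let $b=a-a^2\in M$, $b=bsb$ and $g=sb\in M$. Then $b(1-g)=0$, and $ga(1-g)=sab(1-g)=0$ because $a$ and $b$ commute. For $p=a(1-g)$ we get $p^2=a(1-g)a(1-g)=a^2(1-g)=(a-b)(1-g)=p$, and $p-a=-ag\in M$.
\end{proof}

Unit-regularity enters through a cancellation law inside $R_R$.

\begin{lemma}[Internal cancellation]\label{lem:cancel}
Let $R$ be unit-regular. If $R_R=A\oplus B=A'\oplus B'$ and $A\cong A'$, then $B\cong B'$.
\end{lemma}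

\begin{proof}
Let $x\in R$ map $A$ isomorphically onto $A'$ and kill $B$, and let $u$ be a unit with $xux=x$. Then $xuR=xR=A'$ and $(1-ux)R=\ker x=B$. Since $1-ux=u(1-xu)u^{-1}$, left multiplication by $u$ maps $(1-xu)R$ isomorphically onto $(1-ux)R$. Hence $B'\cong R/A'\cong(1-xu)R\cong B$.
\end{proof}

To cancel inside a summand $P=eR$, we add $Q=(1-e)R$ to both sides. A first application shows that corners inherit the normal form.

\begin{lemma}\label{lem:corner}
Let $R$ be unit-regular, $e^2=e\in R$ and $S=eRe$. Every $x_1\in S$ has the form $x_1=fv$ with $f^2=f\in S$ and $v$ a unit of $S$.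
\end{lemma}

\begin{proof}
View $x_1$ as an endomorphism of $P=eR$ and write $P=A\oplus\ker x_1=x_1P\oplus B$. Then $A\cong x_1P$ and $R=(A\oplus Q)\oplus\ker x_1=(x_1P\oplus Q)\oplus B$, so $\ker x_1\cong B$ by Lemma~\ref{lem:cancel}. Let $v$ agree with $x_1$ on $A$ and map $\ker x_1$ isomorphically onto $B$, and let $f$ be the projection of $P$ onto $x_1P$ along $B$. Then $fv=x_1$ on $A$ and on $\ker x_1$.
\end{proof}

\section{The ideal $M$ and the abelian quotient}\label{sec:M}

Let $R$ be regular. A nonzero element of $pR(1-p)$, with $p$ idempotent, is a nonzero map $(1-p)R\to pR$, and by Lemma~\ref{lem:summands}(a) its image occurs as a summand on both sides. These elements therefore mark the places where partners are available. Let $M$ be the ideal of $R$ generated by all sets $pR(1-p)$ with $p^2=p\in R$.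

Replacing $p$ by $1-p$ shows that $(1-p)Rp\subseteq M$. So $pr\equiv prp\equiv rp\pmod M$ for all $r\in R$, and by Lemma~\ref{lem:lift} every idempotent of $R/M$ is central. A regular ring whose idempotents are all central is called \emph{abelian regular}. Every homomorphism $\varphi\colon R\to\mathbb{Z}_2$ kills $M$, because $\varphi(pr(1-p))=\varphi(p(1-p))\varphi(r)=0$; the obstruction lives entirely in $R/M$.

\begin{example}\label{ex:sequences}
If $R$ is commutative, then $M=0$; if $R=M_n(K)$ with $n\ge2$, then $M=R$ by simplicity. For a mixed case, let $\tau\in M_2(\mathbb{F}_2)$ be the reduction of $C_2$, so that $F=\{0,1,\tau,1+\tau\}$ is a field, and let $R$ be the ring of sequences in $M_2(\mathbb{F}_2)$ that are eventually constant with value in $F$. It is unit-regular, as one sees coordinate by coordinate. Idempotents of $R$ are eventually $0$ or eventually $1$, so elements of $M$ are eventually $0$; conversely $M$ contains each single coordinate $M_2(\mathbb{F}_2)$. Thus $R/M\cong F$. A unit $v$ lifting $\tau$ may be the identity matrix in finitely many coordinates, and then $1-v$ is invertible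 only modulo $M$. Here $v$ can be corrected coordinate by coordinate; in general Lemma~\ref{lem:perturb} takes over this task.
\end{example}

\begin{lemma}\label{lem:twice}
Let $R$ be regular and let $h\in M$ be idempotent. Then $hR=X_1\oplus\dots\oplus X_k$ with $X_i\oplus X_i\lesssim R$ for all $i$.
\end{lemma}

\begin{proof}
Write $h=\sum_{i=1}^kr_ia_is_i$ with $r_i,s_i\in R$ and $a_i\in p_iR(1-p_i)$, $p_i^2=p_i$, and let $X_i'=a_iR$. Then $X_i'\subseteq p_iR$, and $X_i'=a_i(1-p_i)R$ is an image of $(1-p_i)R$. By Lemma~\ref{lem:summands}(a), $X_i'\oplus X_i'\lesssim p_iR\oplus(1-p_i)R=R$. Now $hR$ is contained in $\sum_ir_ia_iR$, which is the image of $\bigoplus_iX_i'$ under $(x_i)\mapsto\sum_ir_ix_i$. So $[hR]\le\sum_i[X_i']$, and Riesz decomposition gives $hR=\bigoplus_iX_i$ with $X_i\lesssim X_i'$. Then $X_i\oplus X_i\lesssim X_i'\oplus X_i'\lesssim R$.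
\end{proof}

In an abelian regular ring we need an element $x$ with $x^2-x$ invertible, the analogue of a scalar different from $0$ and $1$. Finitely many elements $y_i$, each of which works on one central piece of the ring, are glued together.

\begin{lemma}\label{lem:abelian}
An abelian regular ring $B$ with no factor ring isomorphic to $\mathbb{Z}_2$ contains an element $x$ such that $x$ and $1-x$ are units.
\end{lemma}

\begin{proof}
Let $K$ be the ideal generated by all $y^2-y$ with $y\in B$. Every element of $B/K$ is idempotent. Expanding $(1+1)^2=1+1$ and $(s+t)^2=s+t$ gives $2=0$ and $st=ts$, so $B/K$ is commutative. If $B/K\ne0$, its quotient by a maximal ideal is a field in which $y^2=y$ holds identically, that is, $\mathbb{Z}_2$. Hence $K=B$, and $1\in\sum_{i=1}^mB(y_i^2-y_i)B$ for some $y_1,\dots,y_m$.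

By regularity, $(y_i^2-y_i)B=f_iB$ with an idempotent $f_i=(y_i^2-y_i)t_i$. Since $f_i$ is central, $B(y_i^2-y_i)B=f_iB$, so $\sum_if_iB=B$. Put $f_i'=f_i\prod_{j<i}(1-f_j)$. These are orthogonal central idempotents with $f_i'f_i=f_i'$, and their sum is $1-\prod_i(1-f_i)$. The product $\prod_i(1-f_i)$ annihilates $\sum_if_iB=B$, so it is $0$ and $\sum_if_i'=1$. For $x=\sum_if_i'y_i$ and $t=\sum_if_i't_i$ we get $x^2-x=\sum_if_i'(y_i^2-y_i)$ and
\[
(x^2-x)t=\sum_if_i'(y_i^2-y_i)t_i=\sum_if_i'f_i=1 .
\]
In $B$ a right inverse is an inverse: if $st=1$, then $ts$ is an idempotent, hence central, and $ts=(ts)(st)=s(ts)t=(st)^2=1$. So $x(x-1)$ is a unit, and so are its commuting factors.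
\end{proof}

\section{Pairs, triples and a remainder in a refinement monoid}\label{sec:monoid}

Lemma~\ref{lem:twice} and cancellation will show that each piece $X_i$ of the defect embeds in the rest of $R$. The copy may be spread over the other pieces $X_j$ and over the available partners, whose total class we call $c$, and copies of different pieces may overlap. What the constructions need is a decomposition of $\sum_i[X_i]$ as $2a+3b+l$ with a single remainder $l\le c$. In the monoid $\{0,1,2,\dots\}$ this is easy. If $c\ge1$, every element is $2a+l$ with $l\le1$. If $c=0$ and $w_i\le\sum_{j\ne i}w_j$ for all $i$, then $\sum_iw_i\neq1$, so $\sum_iw_i$ has the form $2a+3b$. We show that refinement alone gives the same conclusion.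

Let $V$ be a commutative monoid with refinement and fix $c\in V$. A \emph{splitting} of $g\in V$ is a triple $(a,b,l)$ with $g=2a+3b+l$ and $l\le c$; its \emph{weight} is $a+b$. The reason for allowing triples is that a pair plus one more copy is a triple, and a triple plus one more copy is two pairs.

\begin{lemma}\label{lem:absorb}
If $g$ has a splitting $(a,b,l)$ and $v\le n(a+b+c)$ for some $n\ge1$, then $g+v$ has a splitting of weight $\ge a+b$.
\end{lemma}

\begin{proof}
\emph{The case $v\le a+b$.} By Riesz decomposition, $v=v_1+v_2$ with $a=v_1+a^*$ and $b=v_2+b^*$. Then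
\[
2a+3b+v=2a^*+3v_1+3b^*+4v_2=2(a^*+2v_2)+3(b^*+v_1),
\]
so $(a^*+2v_2,\ b^*+v_1,\ l)$ is a splitting of $g+v$, of weight $a+b+v_2$.

\emph{The case $v\le c$.} Refine $c=l+l^*=v+v^*$ as $l=p+q$, $l^*=r+s$, $v=p+r$, $v^*=q+s$. Then $l+v=2p+(q+r)$ and $q+r\le p+q+r+s=c$. So $(a+p,\ b,\ q+r)$ is a splitting of $g+v$, of weight $a+b+p$.

\emph{The general case.} By Riesz decomposition, $v$ is a sum of $n$ elements $\le a+b$ and $n$ elements $\le c$. Add them one at a time. The weight stays $\ge a+b$, so an element $\le a+b$ is bounded by the current weight at the moment when it is added.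
\end{proof}

\begin{lemma}\label{lem:monoid}
Let $g$ have a splitting $(a,b,l)$, and let $w_1,\dots,w_k\in V$ and $n\ge1$ satisfy
\[
w_i\le n(a+b+c)+\sum_{j\ne i}w_j\qquad(i=1,\dots,k).
\]
Then $g+w_1+\dots+w_k$ has a splitting.
\end{lemma}

\begin{proof}
We induct on $k$, for all $g,a,b,l,n$ at once; for $k=0$ there is nothing to prove. Let $k\ge1$. The idea is to dissolve $w_k$: one part is absorbed by Lemma~\ref{lem:absorb}, and the other parts are paired with parts of the $w_j$. By Riesz decomposition, $w_k=v+v_1+\dots+v_{k-1}$ with $v\le n(a+b+c)$ and $w_j=v_j+w_j'$ for $j<k$. Put $\sigma=\sum_{j<k}v_j$. Then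
\[
g+\sum_{i\le k}w_i=(g+v+2\sigma)+\sum_{j<k}w_j'.
\]
By Lemma~\ref{lem:absorb}, $g+v$ has a splitting $(a',b',l')$ with $a'+b'\ge a+b$. So $g+v+2\sigma$ has the splitting $(a'+\sigma,b',l')$, whose weight $\omega=a'+\sigma+b'$ satisfies $\omega\ge a+b$ and $\omega\ge\sigma$. For $j<k$, with $i$ running over the indices $i<k$, $i\ne j$,
\[
w_j'\le w_j\le n(a+b+c)+\sum_i(v_i+w_i')+(v+\sigma)\le2n(a+b+c)+2\sigma+\sum_iw_i'\le(2n+2)(\omega+c)+\sum_iw_i'.
\]
The induction hypothesis applies to $g+v+2\sigma$, the elements $w_1',\dots,w_{k-1}'$ and the integer $2n+2$.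
\end{proof}

We shall use only the case $g=a=b=l=0$. The general statement is what the induction needs: once $w_k$ is dissolved, the elements that it used to bound are bounded by the weight instead.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The ``only if'' part was shown in Section~\ref{sec:intro}. Let $R$ be unit-regular and let $\varphi(x)=0$ for all $\varphi\colon R\to\mathbb{Z}_2$. Write $x=eu^{-1}$ with $u$ a unit and $e=xu$ idempotent. Then $\varphi(e)=\varphi(x)\varphi(u)=0$ for all $\varphi$, and it suffices to show that $e$ is a sum of two units. Put $P=eR$, $Q=(1-e)R$ and $S=eRe=\operatorname{End}(P)$. All submodules that occur below are finitely generated, and complements are chosen by Theorem~\ref{thm:goodearl} and Lemma~\ref{lem:summands}.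

\subsection*{Step 1: a unit whose fixed points lie in $M$}
Let $\bar R=R/M$. The idempotent $\bar e$ is central, so $\bar e\bar R$ is a direct factor of $\bar R$ with identity $\bar e$, and it is abelian regular. A homomorphism $\bar e\bar R\to\mathbb{Z}_2$, composed with $R\to\bar R\to\bar e\bar R$, would be a $\varphi$ with $\varphi(e)=1$, so there is none. Lemma~\ref{lem:abelian} gives $\bar x_1\in\bar e\bar R$ such that $\bar x_1$ and $\bar e-\bar x_1$ are units of $\bar e\bar R$. We have $S\cap M=eMe$, since $m=eme$ for $m\in S$, and therefore $\bar e\bar R=\bar e\bar R\bar e\cong S/eMe$. Lift $\bar x_1$ to $x_1\in S$ and write $x_1=fv$ as in Lemma~\ref{lem:corner}. Then $\bar f=\bar x_1\bar v^{-1}$ is an invertible idempotent of $S/eMe$, so $\bar f=\bar e$ and $\bar v=\bar x_1$. Thus $v$ is a unit of $S$, and $z=e-v$ is invertible modulo $eMe$.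

Let $N=\ker(z\colon P\to P)$ and $I=zP$. Choose $r\in R$ with $z=zrz$ and put $s=ere\in S$, so that $z=zsz$. Then $g=e-sz$ is an idempotent of $S$ with $zg=0$ and $gn=n$ for $n\in N$, so $N=gR$. Cancelling the unit $\bar z$ in $\bar z\bar s\bar z=\bar z$ gives $\bar s\bar z=\bar e$, that is, $g\in M$. Hence $N\subseteq M$.

\subsection*{Step 2: the position of $N$ and $I$ in $P$}
As in Example~\ref{ex:three}, we separate the fixed points that lie in $I$ from the others. Let $N_0=N\cap I$ and write $N=N_0\oplus N_1$, $I=N_0\oplus I_1$. Then $N_1\cap I\subseteq N_1\cap N_0=0$ and $N+I=N_1\oplus I$. Choose $D_1$ with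
\begin{equation}\label{eq:P}
P=N_1\oplus D_1\oplus I .
\end{equation}
Write also $P=N\oplus W$, so that $z$ maps $W$ isomorphically onto $I$. Then
\[
R=(W\oplus N_1\oplus Q)\oplus N_0=(I\oplus N_1\oplus Q)\oplus D_1,
\]
and Lemma~\ref{lem:cancel} gives
\begin{equation}\label{eq:N0}
N_0\cong D_1 .
\end{equation}
So $N_0$ can be sent to $D_1$ as in Example~\ref{ex:three}(a). The difficulty is $N_1$, which lies both in $N$ and in the complement $N_1\oplus D_1$ of $I$.

\subsection*{Step 3: finding partners for $N_1$}
The module $N_1$ is a summand of $R_R$ contained in $M$, so $N_1=hR$ with $h^2=h\in M$. By Lemma~\ref{lem:twice}, $N_1=X_1\oplus\dots\oplus X_k$, and for each $i$ there is a decomposition $R=X'\oplus X''\oplus Y$ with $X'\cong X''\cong X_i$. On the other hand,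
\[
R=X_i\oplus\Bigl(\bigoplus_{j\neq i}X_j\oplus D_1\oplus N_0\oplus I_1\oplus Q\Bigr).
\]
By Lemma~\ref{lem:cancel} the module in parentheses is isomorphic to $X''\oplus Y$, so $X_i$ embeds in it. Put $c=[I_1]+[D_1]+[Q]$. Using \eqref{eq:N0},
\[
[X_i]\le\sum_{j\ne i}[X_j]+2[D_1]+[I_1]+[Q]\le2c+\sum_{j\ne i}[X_j].
\]
Lemma~\ref{lem:monoid}, applied in $V(R)$ with $g=a=b=l=0$, $n=2$ and $w_i=[X_i]$, gives $[N_1]=2[A]+3[B]+l'$ with $l'\le c$. Riesz decomposition of $l'$ yields
\begin{equation}\label{eq:N1}
N_1=T\oplus L_1\oplus L_2\oplus L_3,\qquad T\cong A^2\oplus B^3,\quad L_1\lesssim I_1,\quad L_2\lesssim D_1,\quad L_3\lesssim Q .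
\end{equation}
Let $\tau$ be an automorphism of $T$ as in Lemma~\ref{lem:pairs}. We treat $L_1$ and $L_2$ as in cases (b) and (c) of Example~\ref{ex:three}, and we leave $L_3$ as the kernel to which Lemma~\ref{lem:borrow} is applied.

\subsection*{Step 4: the complement $D$}
Let $\psi\colon P\to I_1$ be injective on $L_1$ and zero on $T\oplus L_2\oplus L_3\oplus D_1\oplus I$, and put $\tilde L_1=\{\ell+\psi\ell:\ell\in L_1\}$. As an endomorphism of $P$, $\psi$ has square zero, so $1+\psi$ is an automorphism. It maps $L_1$ onto $\tilde L_1$ and fixes $T,L_2,L_3,D_1,I$ pointwise. Applying it to \eqref{eq:P} and \eqref{eq:N1}, we obtain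
\[
P=D\oplus I,\qquad D=T\oplus L_2\oplus L_3\oplus K,\qquad K=\tilde L_1\oplus D_1 .
\]
We claim that $N\cap K=0$. Let $\ell+\psi\ell+d\in N$ with $\ell\in L_1$ and $d\in D_1$. As $\ell\in N$ and $\psi\ell\in I$, we get $d\in N+I=N_1\oplus I$, so $d=0$ by \eqref{eq:P}. Then $\psi\ell\in N\cap I_1\subseteq N_0\cap I_1=0$, and $\ell=0$.

Also $N\cap v^{-1}K=0$: if $k\in K$ and $v^{-1}k\in N$, then $v$ fixes $v^{-1}k$, so $k=v^{-1}k\in N\cap K=0$. Hence, for some $U$,
\begin{equation}\label{eq:domain}
P=N\oplus v^{-1}K\oplus U=T\oplus L_1\oplus L_2\oplus L_3\oplus N_0\oplus v^{-1}K\oplus U .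
\end{equation}

\subsection*{Step 5: the perturbation}
Let $\lambda\colon L_2\to D_1$ be injective and write $D_1=\lambda L_2\oplus D_2$. By \eqref{eq:N0}, $N_0\cong\lambda L_2\oplus D_2\cong L_2\oplus D_2$; fix an isomorphism $\nu\colon N_0\to L_2\oplus D_2$. Define $\delta\colon P\to D$ on the summands in \eqref{eq:domain} as follows.
\[
\begin{array}{c|ccccc c}
\text{summand}&T&L_1&L_2&N_0&L_3&v^{-1}K\oplus U\\ \hline
\delta&\tau&1+\psi&\lambda&\nu&0&0\\
\text{image}&T&\tilde L_1&\lambda L_2&L_2\oplus D_2&0&0
\end{array}
\]
On the first four summands $\delta$ is injective, and the four images form a direct sum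
\[
D'=T\oplus\tilde L_1\oplus\lambda L_2\oplus L_2\oplus D_2=T\oplus L_2\oplus K,\qquad\text{with}\qquad D=D'\oplus L_3 .
\]
So $\delta P=\delta N=D'$ and $N\cap\ker\delta=L_3$. Let $y$ and $\beta$ be as in Lemma~\ref{lem:perturb}. By part (a), $e-y$ has kernel $L_3$ and image $I'=I\oplus D'$, and $P=I\oplus D=I'\oplus L_3$.

For part (b) we compute $\beta=\delta v^{-1}\iota$ on $D=T\oplus(L_2\oplus L_3\oplus K)$. On $T\oplus L_2\oplus L_3\subseteq N$ the map $v^{-1}$ is the identity, so $\beta$ is $\tau$ on $T$, is $\lambda$ on $L_2$, and is $0$ on $L_3$. On $K$ it is $0$ by the last column of the table. Thus $\beta$ preserves $T$ and $L_2\oplus L_3\oplus K$. On $T$, $1-\beta=1-\tau$ is invertible. On $L_2\oplus L_3\oplus K$ the image of $\beta$ is $\lambda L_2\subseteq K$, so $\beta^2=0$ and $1-\beta$ has the inverse $1+\beta$. Hence $y$ is an automorphism of $P$.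

\subsection*{Step 6: removing $L_3$}
Write $P=L_3\oplus W'$. Since $L_3\lesssim Q$, we have $Q=Q_1\oplus Q_2$ with $Q_1\cong L_3$. Lemma~\ref{lem:borrow}, with $L=L_3$, shows that $e$ is a sum of two automorphisms of $P\oplus Q=R_R$, that is, of two units of $R$. Multiplying by $u^{-1}$ on the right, we see that $x$ is a sum of two units. \qed

\begin{remark}\label{rem:hyp}
The hypothesis on $\varphi(x)$ is used only in Step~1, and its purpose is the inclusion $N\subseteq M$. For $R=\mathbb{Z}_2$ and $e=1$ the only choice is $v=1$; then $N_1=R$, $M=0$ and $c=0$, and \eqref{eq:N1} is impossible. Unit-regularity, as opposed to regularity, is used in the reduction to $e$ and through Lemma~\ref{lem:cancel}: in Lemma~\ref{lem:corner}, in \eqref{eq:N0} and in the bound for $[X_i]$. In a regular ring, \eqref{eq:N0} can fail. Let $R$ be the endomorphism ring of a vector space with basis $\varepsilon_0,\varepsilon_1,\dots$, let $e=1$, and let $z\varepsilon_0=0$, $z\varepsilon_i=\varepsilon_{i-1}$ for $i\ge1$. Then $v=1-z$ is a unit with inverse $\sum_{i\ge0}z^i$, a finite sum on each vector. Since $z$ has a right inverse,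 $I=zR=R$ and $D_1=0$, whereas $N_0=N=\{r\in R:zr=0\}\ne0$.
\end{remark}

\section{Sums of $n$ units}\label{sec:class}

Recall that $J(R)$ is an ideal and that $1+j$ is a unit for all $j\in J(R)$. Consequently $u\in R$ is a unit if its image $\bar u$ in $R/J(R)$ is a unit: if $\bar u\bar w=\bar w\bar u=1$, then $uw$ and $wu$ lie in $1+J(R)$, so $u$ has a right and a left inverse. The two classes named in Theorem~\ref{thm:class} satisfy its hypothesis. If $R$ is unit-regular and $x=xux\in J(R)$, then $1-xu$ is a unit and $(1-xu)x=0$, so $J(R)=0$. A ring is \emph{semilocal} if $R/J(R)$ is semisimple, and semisimple rings are unit-regular by Section~\ref{sec:intro}.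

\begin{proof}[Proof of Theorem~\ref{thm:class}]
We first show that the statement of Theorem~\ref{thm:main} holds for $R$. Its ``only if'' part holds in every ring. Each $\varphi\in H$ kills $J(R)$, because $1+\varphi(j)=\varphi(1+j)=1$ for $j\in J(R)$. So $H$ is identified with the set of homomorphisms $R/J(R)\to\mathbb{Z}_2$. If $\varphi(x)=0$ for all $\varphi\in H$, Theorem~\ref{thm:main} gives $\bar x=\bar u+\bar w$ with units $\bar u,\bar w$ of $R/J(R)$. Any lift $u$ of $\bar u$ is a unit, and $x-u$ is a lift of $\bar w$, hence a unit.

(1) Units map to $1$, so the condition is necessary. Suppose that it holds. If $n$ is even, then $\varphi(x)=0$ for all $\varphi\in H$, so $x$ is a sum of two units, and adding $(n-2)/2$ pairs $1+(-1)$ gives $n$ units. If $n\ge3$ is odd, then $\varphi(x-1)=(n-1)\cdot1$ for all $\varphi\in H$, so $x-1$ is a sum of $n-1$ units and $x$ is a sum of $n$ units.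

(2) The additive subgroup generated by the units contains $1$ and is closed under products, since a product of units is a unit; so it is the subring generated by the units. An element $x$ of it is a sum of $m$ units for some $m\ge1$, because negatives of units are units and $0=1+(-1)$. Then $\varphi(x)=m\cdot1$ does not depend on $\varphi\in H$. Conversely, if $\varphi(x)$ does not depend on $\varphi\in H$, then by (1) $x$ is a sum of two units when the common value is $0$ and of three units when it is $1$; if $H=\varnothing$, both hold.

(3) The three conditions on $|H|$ are exclusive and exhaustive. If $H=\varnothing$, the condition in (1) is empty. If $H=\{\varphi\}$, the set in (2) is $R$, which gives the first claim; and $0$ and $1$ cannot both be sums of exactly $n$ units, since $\varphi(0)\neq\varphi(1)$ while $\varphi$ sends every such sum to $n\cdot1$. If $\varphi\ne\psi$ in $H$, an element $x$ with $\varphi(x)\ne\psi(x)$ lies outside the subring in (2).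

For the final equivalences, suppose that some $\varphi\in H$ exists. Then $1$ is not a sum of two units, and $0$ and $1$ are not both sums of exactly $n$ units for any $n\ge1$. So each of the first three conditions implies $H=\varnothing$, which is the fourth. Conversely, if $H=\varnothing$, then by (3) every element is a sum of two units, and the first three conditions hold.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Goodearl}
Goodearl, \emph{Von Neumann Regular Rings}.

\bibitem{Srivastava}
Ashish K. Srivastava, \texttt{http://afst.cedram.org/cedram-bin/article/AFST\_2010\_6\_19\_S1\_203\_0.pdf}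

\end{thebibliography}
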